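
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{An extremally disconnected strong S-space}


\begin{abstract}
An S-space is a $T_3$ space that is hereditarily separable but not hereditarily Lindel\"of; it is a strong S-space if all its finite powers are hereditarily separable. We show that $\clubsuit$, and hence $\Diamond$, implies the existence of an extremally disconnected strong S-space. The space is a subspace of $\beta\omega$ whose points, apart from those of $\omega$, lie along a decreasing $\omega_1$-chain of closed subsets of $\omega^*$. The main step is to make small boxes $K^N$ lie in the closure of a given large set of $N$-tuples. This is done in $2^N-1$ successive limits, during which the set of coordinates that can be prescribed freely runs through a binary counter. Since $MA_{\omega_1}$ implies that there are no strong S-spaces (Kunen; a proof is included), the existence of an extremally disconnected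 strong S-space is independent of ZFC. We also show in ZFC that an extremally disconnected (strong) S-space exists if and only if some subspace of $\beta\omega$ is a (strong) S-space.
\end{abstract}

\section{Introduction}

\subsection{The question}

All spaces are Hausdorff. A space is \emph{hereditarily separable} (HS) if all its subspaces are separable, and \emph{hereditarily Lindel\"of} (HL) if all its subspaces are Lindel\"of. In a metrizable space each of these is equivalent to having a countable base. An \emph{S-space} is a $T_3$ space in which they come apart in one direction: it is HS but not HL. A space $X$ is \emph{strongly HS} if $X^n$ is HS for every $n\in\omega$, and a \emph{strong S-space} is a strongly HS S-space.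

A space is \emph{extremally disconnected} (ED) if the closure of every open set is open. Equivalently, disjoint open sets have disjoint closures. Indeed, let $U,V$ be open and disjoint. Then $\overline U\cap V=\emptyset$, and if $\overline U$ is open, it follows that $\overline U\cap\overline V=\emptyset$. Conversely, applying the second property to $U$ and the complement of $\overline U$ shows that this complement is closed.

It is known that $\Diamond$ yields an ED S-space. The question, posed in \cite{USS}, is whether it is consistent that there is an ED \emph{strong} S-space.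

The two requirements pull against each other. Extremal disconnectedness makes limits rigid: in a $T_3$ ED space disjoint subsets of a countable discrete set have disjoint closures (see the proof of Theorem~\ref{thm:beta}), so every limit point of such a set is its limit along exactly one ultrafilter, and no nontrivial sequence converges. Suppose now that $(a_k,b_k)$, $k<\omega$, are pairs of points of such a space, and that the points $a_k$, $b_k$ are all distinct and form a discrete set. Every limit point of the set of these pairs has the form $(p,q)$, where $p$ and $q$ are the limits of the $a_k$ and of the $b_k$ along the \emph{same} ultrafilter. So $p$ determines $q$, and the closure of the set of pairs is the graph of a function; it contains no square $K^2$ with $K\ne\emptyset$. To make the square hereditarily separable, however, we would like to find in every large set of pairs a countable subset whose closure contains a whole square $K^2$ with $K$ large. For a single coordinate there is no such conflict, and in this sense ``strong'' is where the difficulty lies. We shall see that the conflict disappears if one takes limits several times, in the right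 order.

\subsection{Results}

We use the following guessing principle. (Limit ordinals are nonzero throughout.)

\medskip
\noindent$\clubsuit$: there are sets $e_\delta$, for $\delta<\omega_1$ a limit ordinal, such that $e_\delta\subseteq\delta$ is cofinal in $\delta$ of order type $\omega$, and every uncountable $B\subseteq\omega_1$ contains some $e_\delta$.
\medskip

It follows from $\Diamond$, which asserts that there are $A_\delta\subseteq\delta$ $(\delta<\omega_1)$ such that for every $B\subseteq\omega_1$ the set $\{\delta:B\cap\delta=A_\delta\}$ is stationary. Indeed, for a limit $\delta$ let $e_\delta\subseteq A_\delta$ be cofinal in $\delta$ of type $\omega$ if $A_\delta$ is unbounded in $\delta$, and let $e_\delta$ be any cofinal subset of $\delta$ of type $\omega$ otherwise. If $B$ is uncountable, its limit points form a club, so $B\cap\delta=A_\delta$ for some limit point $\delta$ of $B$, and then $e_\delta\subseteq B$.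

Write $\omega^*=\beta\omega\setminus\omega$. A tuple is \emph{injective} if its entries are distinct.

\begin{theorem}\label{thm:main}
Assume $\clubsuit$. There are a decreasing sequence of infinite closed sets $K_\alpha\subseteq\omega^*$ $(\alpha<\omega_1)$ and distinct points $y_{\alpha,i}\in K_\alpha\setminus K_{\alpha+1}$ $(\alpha<\omega_1,\ i<\omega)$ such that for $X=\{y_{\alpha,i}:\alpha<\omega_1,\ i<\omega\}$ and every $N\ge1$ the following holds.
\begin{quote}
$(\dagger)$ If $T\subseteq X^N$ is a set of injective $N$-tuples and for every $\alpha<\omega_1$ some $t\in T$ has all its entries in $K_\alpha$, then there are a countable $T_0\subseteq T$ and a $\gamma<\omega_1$ with $K_\gamma^N\subseteq\overline{T_0}$, the closure being taken in $(\beta\omega)^N$.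
\end{quote}
Consequently $Z=\omega\cup X\subseteq\beta\omega$ is an extremally disconnected strong S-space. Moreover, every subspace of $Z$ is extremally disconnected, and every closed subset of $X$ is countable or co-countable in $X$.
\end{theorem}

Already for $N=2$ neither hypothesis on $T$ can be dropped. If $T=\{(x,x):x\in X\}$, then $\overline{T}$ lies in the diagonal; if all pairs in $T$ have the same first coordinate $x_0$, then $\overline T\subseteq\{x_0\}\times\beta\omega$. In neither case does $\overline T$ contain $K_\gamma^2$, as $K_\gamma$ is infinite.

\begin{theorem}[Kunen \cite{Kunen}]\label{thm:MA}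
Under $MA_{\omega_1}$ there is no strong S-space.
\end{theorem}

\begin{theorem}[ZFC]\label{thm:beta}
There is an extremally disconnected S-space (respectively, an extremally disconnected strong S-space) if and only if some subspace of $\beta\omega$ is an S-space (respectively, a strong S-space).
\end{theorem}

\begin{corollary}
The existence of an extremally disconnected strong S-space follows from $\clubsuit$, hence from $\Diamond$, hence from $V=L$. It is consistent with ZFC and independent of ZFC.
\end{corollary}

\begin{proof}
By Jensen, $V=L$ implies $\Diamond$, and $\Diamond$ implies $\clubsuit$ as shown above; so Theorem~\ref{thm:main} gives the implications and the consistency. Since $MA_{\omega_1}$ is consistent with ZFC, Theorem~\ref{thm:MA} shows that the existence statement is not provable in ZFC.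
\end{proof}

Theorem~\ref{thm:beta} explains why we work in $\beta\omega$: nothing is lost. Something is gained as well, since an HS subspace of $\beta\omega$ is automatically extremally disconnected (Lemma~\ref{lem:HSED}). Section~\ref{sec:beta} collects what we need about $\beta\omega$, and Section~\ref{sec:reduction} derives the topological conclusions from $(\dagger)$. Section~\ref{sec:idea} shows the idea of the construction for one and for two coordinates. Sections~\ref{sec:codes} and \ref{sec:construction} give the bookkeeping, the construction and the proof of $(\dagger)$. Section~\ref{sec:B} proves Theorems~\ref{thm:MA} and~\ref{thm:beta}.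

\section{Countable discrete sets in \texorpdfstring{$\beta\omega$}{beta omega}}\label{sec:beta}

The points of $\beta\omega$ are the ultrafilters on $\omega$, with $n\in\omega$ identified with the principal ultrafilter at $n$. The sets $\hat A=\{u\in\beta\omega:A\in u\}$, $A\subseteq\omega$, form a base of clopen sets; $\beta\omega$ is compact Hausdorff, $\omega$ is dense in it and its points are isolated. If $A\cap B=\emptyset$, then $\hat A\cap\hat B=\emptyset$. In Sections~\ref{sec:beta}--\ref{sec:construction} closures are taken in $\beta\omega$ or its powers.

If $p_k$ $(k<\omega)$ are points of a compact Hausdorff space and $W\in\beta\omega$, then $W\text{-}\lim_kp_k$ is the unique point $p$ such that $\{k:p_k\in U\}\in W$ for every neighborhood $U$ of $p$. It lies in the closure of $\{p_k:k\in E\}$ for every $E\in W$; in a product it is computed coordinatewise; it equals $p_n$ if $W$ is the principal ultrafilter at $n$; and $W\mapsto W\text{-}\lim_kp_k$ is the continuous extension to $\beta\omega$ of the map $k\mapsto p_k$.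

For a countably infinite discrete subspace $D$ of $\beta\omega$ put $D^*=\overline D\setminus D$.

\begin{lemma}\label{lem:discrete}
Let $D=\{d_k:k<\omega\}\subseteq\beta\omega$ be discrete and injectively enumerated. Disjoint subsets of $D$ have disjoint closures. Hence $W\mapsto W\text{-}\lim_kd_k$ is an injection of $\beta\omega$ onto $\overline D$, and $D^*=\{W\text{-}\lim_kd_k:W\in\omega^*\}$ is an infinite closed set.
\end{lemma}

\begin{proof}
Choose $B_k\in d_k$ with $\hat B_k\cap D=\{d_k\}$. For $i\neq k$ we have $B_i\notin d_k$, so $A_k=B_k\setminus\bigcup_{i<k}B_i\in d_k$. The sets $A_k$ are pairwise disjoint. If $E,F\subseteq\omega$ are disjoint, the closures of $\{d_k:k\in E\}$ and $\{d_k:k\in F\}$ lie in the hats of the disjoint sets $\bigcup_{k\in E}A_k$ and $\bigcup_{k\in F}A_k$.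

If $W\ne W'$, choose $E\in W$ with $\omega\setminus E\in W'$; then $W\text{-}\lim_k d_k$ and $W'\text{-}\lim_k d_k$ lie in the disjoint closures of $\{d_k:k\in E\}$ and $\{d_k:k\notin E\}$. So the map is injective. Its image is compact, contains $D$ and is contained in $\overline D$, so it is $\overline D$. Principal ultrafilters are mapped onto $D$, so by injectivity $\omega^*$ is mapped onto $D^*$. As $\omega^*$ is compact and infinite, $D^*$ is closed and infinite.
\end{proof}

All sequences used at limit stages of the construction will be discrete for the following reason: they descend through a decreasing sequence of closed sets.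

\begin{lemma}\label{lem:layers}
Let $L_0\supseteq L_1\supseteq\cdots$ be closed subsets of $\beta\omega$ and let $E\subseteq L_0\setminus\bigcap_mL_m$ be infinite, with each $E\cap(L_m\setminus L_{m+1})$ finite. Then $E$ is countable and discrete, and $E^*\subseteq\bigcap_mL_m$.
\end{lemma}

\begin{proof}
For every $m$ the set $E\setminus L_m$ is finite, being the union of the finitely many finite sets $E\cap(L_i\setminus L_{i+1})$, $i<m$. So $E=\bigcup_m(E\setminus L_m)$ is countable. A point of $E\cap(L_m\setminus L_{m+1})$ has the open neighborhood $\beta\omega\setminus L_{m+1}$, which contains only finitely many points of $E$; so $E$ is discrete. Finally $\overline E\subseteq(E\setminus L_m)\cup L_m$ for every $m$, so a point of $\overline E\setminus E$ lies in every $L_m$.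
\end{proof}

\begin{lemma}\label{lem:HSED}
Every HS subspace $Y$ of $\beta\omega$ is extremally disconnected.
\end{lemma}

\begin{proof}
We show that disjoint nonempty open subsets $U,V$ of $Y$ have disjoint closures even in $\beta\omega$. Let $\{d_k:k<\omega\}\subseteq U$ and $\{e_k:k<\omega\}\subseteq V$ be dense in $U$ and $V$ respectively (repetitions allowed). As $U$ and $V$ are open in $Y$ and disjoint, there are $A_k\in d_k$ with $\hat A_k\cap V=\emptyset$ and $B_k\in e_k$ with $\hat B_k\cap U=\emptyset$. No $B_i$ belongs to any $d_k$ and no $A_i$ to any $e_k$, so
\[
A_k'=A_k\setminus\bigcup_{i\le k}B_i\in d_k,\qquad B_k'=B_k\setminus\bigcup_{i\le k}A_i\in e_k .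
\]
Then $A'_k\cap B'_m=\emptyset$ for all $k,m$: if $m\le k$, then $A'_k$ is disjoint from $B_m$, and if $k\le m$, then $B'_m$ is disjoint from $A_k$. So $A'=\bigcup_kA'_k$ and $B'=\bigcup_mB'_m$ are disjoint. Since $\overline U=\overline{\{d_k:k<\omega\}}\subseteq\hat{A'}$ and likewise $\overline V\subseteq\hat{B'}$, the closures of $U$ and $V$ are disjoint.
\end{proof}

\section{What has to be built}\label{sec:reduction}

Suppose that $K_\alpha$ $(\alpha<\omega_1)$ is a decreasing sequence of closed subsets of $\omega^*$, that the points $y_{\alpha,i}\in K_\alpha\setminus K_{\alpha+1}$ are distinct, and that $X=\{y_{\alpha,i}:\alpha<\omega_1,\ i<\omega\}$. Then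
\begin{equation}\label{eq:level}
y_{\beta,i}\in K_\alpha\iff\beta\ge\alpha ,
\end{equation}
because $K_\beta\subseteq K_\alpha$ if $\beta\ge\alpha$, and $K_\alpha\subseteq K_{\beta+1}$ if $\beta<\alpha$. In particular $X\setminus K_\alpha$ is countable for each $\alpha$.

\begin{proposition}\label{prop:reduction}
If $(\dagger)$ holds for every $N\ge1$, then $Z=\omega\cup X$ is an extremally disconnected strong S-space, every subspace of $Z$ is extremally disconnected, and every closed subset of $X$ is countable or co-countable in $X$.
\end{proposition}

\begin{proof}
\emph{$X$ is not Lindel\"of}, so $Z$ is not HL: the open sets $X\setminus K_{\alpha+1}$ increase with $\alpha$ and cover $X$. The union of countably many of them is contained in $X\setminus K_\beta$ for some $\beta<\omega_1$, so it omits $y_{\beta,0}$.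

\emph{$X^n$ is HS for every $n\geq 1$.} Suppose $Y\subseteq X^n$ is not separable. Recursively pick $t_\xi\in Y\setminus\overline{\{t_\eta:\eta<\xi\}}$ for $\xi<\omega_1$. We shall shrink the index set $\omega_1$ to uncountable subsets; this preserves the relation $t_\xi\notin\overline{\{t_\eta:\eta<\xi\}}$. The aim is to reach the situation of $(\dagger)$ by removing repeated and constant coordinates.

Treat the coordinates one at a time. If some value in coordinate $i$ is taken for uncountably many of the remaining indices, shrink so that coordinate $i$ becomes constant. Otherwise every value is taken only countably often, now and after any further shrinking. As $X\setminus K_\beta$ is countable, for a coordinate of the second kind and each $\beta<\omega_1$ only countably many $\xi$ satisfy $t_\xi(i)\notin K_\beta$. Shrink further so that for any two non-constant coordinates $i,i'$ either $t_\xi(i)=t_\xi(i')$ for all $\xi$, or $t_\xi(i)\ne t_\xi(i')$ for all $\xi$. The first alternative defines an equivalence relation on the non-constant coordinates; let $i_1,\dots,i_N$ represent its classes and put $t'_\xi=(t_\xi(i_1),\dots,t_\xi(i_N))$. Since the $t_\xi$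 are distinct, not all coordinates are constant, so $N\ge1$. Moreover $t_\xi=g(t'_\xi)$, where $g:(\beta\omega)^N\to(\beta\omega)^n$ is a fixed continuous map, which copies coordinates and inserts constants.

The tuples $t'_\xi$ are injective, and for each $\alpha$ all but countably many indices $\xi$ satisfy $t'_\xi\in K_\alpha^N$. So $(\dagger)$ applies to the set $T$ of all $t'_\xi$: there are a countable set $\Xi_0$ of indices and a $\gamma$ with $K_\gamma^N\subseteq\overline{\{t'_\eta:\eta\in\Xi_0\}}$. Take an index $\xi>\sup\Xi_0$ with $t'_\xi\in K_\gamma^N$. Then $t'_\xi\in\overline{\{t'_\eta:\eta\in\Xi_0\}}$, and applying $g$ we get $t_\xi\in\overline{\{t_\eta:\eta\in\Xi_0\}}$, a contradiction.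

\emph{$Z$ is strongly HS.} Prescribing which coordinates lie in $\omega$, and with which values, writes $Z^n$ as a countable union of subspaces homeomorphic to $X^m$, $m\le n$. A countable union of HS subspaces is HS.

\emph{$Z$ is a strong S-space, and its subspaces are ED.} As a subspace of $\beta\omega$, $Z$ is $T_3$; so it is a strong S-space. Every subspace of $Z$, including $Z$ itself, is HS, hence ED by Lemma~\ref{lem:HSED}.

\emph{Closed sets.} Let $C\subseteq X$ be closed in $X$ and uncountable. As $X\setminus K_\alpha$ is countable, $C$ meets every $K_\alpha$. By $(\dagger)$ with $N=1$ and $T=C$, we have $K_\gamma\subseteq\overline C$ for some $\gamma$. So $X\cap K_\gamma\subseteq C$, and $X\setminus C$ is countable.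
\end{proof}

\section{One coordinate, two coordinates}\label{sec:idea}

The sets $K_\alpha$ and the points $y_{\alpha,i}$ will be chosen by recursion, with $K_\lambda=\bigcap_{\alpha<\lambda}K_\alpha$ at limits. The \emph{level} of $y_{\alpha,i}$ is $\alpha$. The work is done at limit stages $\delta$, when we choose $K_{\delta+1}$. In this section we take for granted that suitable sequences below $\delta$ have been guessed.

\paragraph{One coordinate.} Let $T\subseteq X$ be uncountable, and suppose that at a limit $\delta$ we are handed points $x_k=y_{\alpha_k,i_k}\in T$ with $\alpha_k$ strictly increasing to $\delta$. By Lemma~\ref{lem:layers}, applied to the sets $K_{\alpha_k}$, the points $x_k$ form a discrete set, and $\{x_k\}^*\subseteq K_\delta$. We put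
\[
K_{\delta+1}=\{x_k:k<\omega\}^* ,
\]
and the conclusion of $(\dagger)$ holds for $T$ with $T_0=\{x_k:k<\omega\}$ and $\gamma=\delta+1$. The points $y_{\delta,i}$ must be found in $K_\delta\setminus K_{\delta+1}$. If the $\alpha_k$ are sufficiently far apart, there are earlier points $z_k$ of $X$ on levels strictly between $\alpha_k$ and $\alpha_{k+1}$. All the $x_k$ and $z_k$ together form a discrete set, so by Lemma~\ref{lem:discrete} $\{z_k\}^*$ is disjoint from $\{x_k\}^*$, and we choose the $y_{\delta,i}$ in $\{z_k\}^*$. The points $y_{\delta,i}$ are found in this way in all the steps below.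

\paragraph{Two coordinates: why one limit is not enough.} Let $T\subseteq X^2$ be as in $(\dagger)$, and suppose we are handed pairs $t_k=(a_k,b_k)\in T$ whose levels increase to $\delta$ in disjoint consecutive blocks. Then $\{a_k\}\cup\{b_k\}$ is discrete, and apart from the $t_k$ themselves the closure of $\{t_k:k<\omega\}$ consists of the pairs
\[
(W\text{-}\lim a_k,\ W\text{-}\lim b_k),\qquad W\in\omega^* .
\]
This is the graph of a bijection between the disjoint sets $\{a_k\}^*$ and $\{b_k\}^*$. The closure misses the diagonal, so it contains no nonempty square $K^2$. What we can do is to let the first coordinate be arbitrary, at the price that it determines the second.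

\paragraph{Two coordinates: three limits suffice.}

\emph{Step 1.} At the stage $\delta$ just described put $K_{\delta+1}=\{a_k\}^*$. For $P\in K_{\delta+1}$ there is a unique $W\in\omega^*$ with $P=W\text{-}\lim a_k$. Let $f_\delta(P)=W\text{-}\lim b_k$. Then
\[
(P,f_\delta(P))\in\overline T\quad\text{for all }P\in K_{\delta+1},\qquad f_\delta(P)\in K_\delta\setminus K_{\delta+1}.
\]
The first coordinate is \emph{free}; the second depends on it.

\emph{Step 2.} Let $\delta$ be a limit of ordinals $\delta_0<\delta_1<\cdots$, each treated as in Step 1 with pairs from $T$. Every $P\in K_\delta$ lies in all $K_{\delta_k+1}$, so $(P,f_{\delta_k}(P))\in\overline T$ for all $k$. We want to free the second coordinate by taking limits of the points $f_{\delta_k}(P)$. But this sequence varies with $P$, while $K_{\delta+1}$ has to be derived from one sequence. So we freeze $P$: choose $y_{\delta,1}\in K_\delta$ first, and put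
\[
r_k=f_{\delta_k}(y_{\delta,1})\in K_{\delta_k}\setminus K_{\delta_k+1},\qquad K_{\delta+1}=\{r_k:k<\omega\}^* .
\]
Since $y_{\delta,1}$ was chosen as a limit of points $z_k$ on the intermediate levels $\delta_k+1$, we have $y_{\delta,1}\notin K_{\delta+1}$. For $Q=W\text{-}\lim r_k$ in $K_{\delta+1}$,
\[
(y_{\delta,1},Q)=W\text{-}\lim_k\,(y_{\delta,1},f_{\delta_k}(y_{\delta,1}))\in\overline T .
\]
Now the second coordinate is free. The first is no longer free, but it has become independent of the second.

\emph{Step 3.} Let $\delta$ be a limit of ordinals $\delta_0<\delta_1<\cdots$ treated as in Step 2. For every $Q\in K_\delta$ we have $(y_{\delta_k,1},Q)\in\overline T$ for all $k$. Put $K_{\delta+1}=\{y_{\delta_k,1}:k<\omega\}^*$. If $P,Q\in K_{\delta+1}$ and $P=W\text{-}\lim y_{\delta_k,1}$, then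
\[
(P,Q)=W\text{-}\lim_k\,(y_{\delta_k,1},Q)\in\overline T .
\]
So $K_{\delta+1}^2\subseteq\overline T$; indeed only the countably many pairs of $T$ used in the three steps are needed.

\paragraph{The general pattern.} The sets of free coordinates in the three steps were
\[
\emptyset\ \to\ \{1\}\ \to\ \{2\}\ \to\ \{1,2\},
\]
which is binary counting, with coordinate $i$ as the digit of $2^{i-1}$. For three coordinates the sequence will be
\[
\emptyset,\ \{1\},\ \{2\},\ \{1,2\},\ \{3\},\ \{1,3\},\ \{2,3\},\ \{1,2,3\}.
\]
At each limit we free the \emph{least} coordinate $j$ that is not yet free. The points in coordinate $j$ may depend on the free coordinates below $j$, so these are frozen; they are the digits reset by the carry. The free coordinates above $j$ stay free, because the points in coordinate $j$ do not depend on them. So the invariant to maintain is triangular dependence: a coordinate that is not free depends only on free coordinates below it. Two things remain to be done. The guessing has to produce sequences whose members are themselves results of earlier steps; this is the purpose of the codes in Section~\ref{sec:codes}. And one recursion must handle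 all $N$ and all steps at once; this is Section~\ref{sec:construction}.

\section{Codes and guessing}\label{sec:codes}

The bookkeeping refers only to indices and can be fixed before any point is chosen.

\begin{definition}
An \emph{atom} of length $N\ge1$ is a sequence $t=\langle(\alpha_1,i_1),\dots,(\alpha_N,i_N)\rangle$ of distinct elements of $\omega_1\times\omega$. Put $\operatorname{lo}(t)=\min_l\alpha_l$ and $\operatorname{hi}(t)=(\max_l\alpha_l)+1$. A \emph{code} is an atom or a countable limit ordinal; for a limit ordinal $\delta$ put $\operatorname{lo}(\delta)=\delta$ and $\operatorname{hi}(\delta)=\delta+1$. Let $\mathcal C$ be the set of all codes. A set $A\subseteq\mathcal C$ is \emph{unbounded} if $\{\operatorname{lo}(c):c\in A\}$ is unbounded in $\omega_1$.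
\end{definition}

An atom stands for a tuple of points of $X$, and a limit ordinal $\delta$ for what is achieved at stage $\delta$; the relevant events take place between levels $\operatorname{lo}(c)$ and $\operatorname{hi}(c)$. The next lemma is the only place where $\clubsuit$ is used. It says that $\clubsuit$ guesses unbounded sets of codes by sequences whose members occupy disjoint, increasing blocks of levels.

\begin{lemma}[$\clubsuit$]\label{lem:guess}
There are a set $E$ of countable limit ordinals and sequences $\langle c^\delta_k:k<\omega\rangle$ $(\delta\in E)$ in $\mathcal C$ such that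
\begin{enumerate}
\item[(1)] $\operatorname{hi}(c^\delta_k)<\operatorname{lo}(c^\delta_{k+1})$ for all $k$, and $\sup_k\operatorname{hi}(c^\delta_k)=\delta$;
\item[(2)] for every unbounded $A\subseteq\mathcal C$ the set $\{\delta\in E:c^\delta_k\in A\text{ for all }k\}$ is unbounded in $\omega_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
The set $\mathcal C$ has cardinality $\aleph_1$. Fix a bijection $h:\mathcal C\to\omega_1$ and let $\mathcal C_\beta=\{c\in\mathcal C:\operatorname{hi}(c)<\beta\}$. Each $\mathcal C_\beta$ is countable, the sets $\mathcal C_\beta$ increase continuously at limits, and their union is $\mathcal C$. So $C=\{\beta<\omega_1\text{ limit}:h[\mathcal C_\beta]=\beta\}$ is a club.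

Let $E$ be the set of limit ordinals $\delta$ such that $h^{-1}[e_\delta]$ can be enumerated as in (1). Since $\operatorname{lo}(c)<\operatorname{hi}(c)$ for all codes, such an enumeration is strictly increasing in $\operatorname{lo}$, hence unique; this is our sequence $\langle c^\delta_k:k<\omega\rangle$.

To prove (2), let $A$ be unbounded and $\alpha<\omega_1$. By recursion choose $c_\nu\in A$ $(\nu<\omega_1)$ with $\operatorname{lo}(c_0)>\alpha$ and $\operatorname{hi}(c_\nu)<\operatorname{lo}(c_\mu)$ for $\nu<\mu$; put $A'=\{c_\nu:\nu<\omega_1\}$. Choose an uncountable $B\subseteq h[A']$ such that whenever $\xi<\xi'$ are in $B$, there is a $\beta\in C$ with $\xi<\beta\le\xi'$. By $\clubsuit$ there is a $\delta$ with $e_\delta\subseteq B$. Then $\delta$ is a limit of $C$, so $\delta\in C$.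

Put $M=\{\nu:h(c_\nu)\in e_\delta\}$, an infinite set; since $e_\delta\subseteq h[A']$, we have $h^{-1}[e_\delta]=\{c_\nu:\nu\in M\}$. As $e_\delta\subseteq\delta=h[\mathcal C_\delta]$, we have $\operatorname{hi}(c_\nu)<\delta$ for all $\nu\in M$. On the other hand, if $\beta\in C\cap\delta$, then $\operatorname{hi}(c_\nu)<\beta$ is equivalent to $h(c_\nu)<\beta$, and $e_\delta\cap\beta$ is finite. Hence
\begin{equation}\label{eq:finite}
\text{for every }\beta<\delta\text{ only finitely many }\nu\in M\text{ satisfy }\operatorname{hi}(c_\nu)<\beta ,
\end{equation}
first for $\beta\in C\cap\delta$, and then for all $\beta<\delta$, as $C\cap\delta$ is cofinal in $\delta$. If some $\nu\in M$ had infinitely many predecessors $\mu$ in $M$, all of these would satisfy $\operatorname{hi}(c_\mu)<\operatorname{lo}(c_\nu)<\delta$, contradicting \eqref{eq:finite}. So $M$ has order type $\omega$. Again by \eqref{eq:finite}, $\sup_{\nu\in M}\operatorname{hi}(c_\nu)=\delta$. So the increasing enumeration of $M$ witnesses $\delta\in E$, and every $c^\delta_k$ belongs to $A'\subseteq A$. Finally, for any $\nu\in M$ we have $\delta>\operatorname{hi}(c_\nu)>\operatorname{lo}(c_\nu)\ge\operatorname{lo}(c_0)>\alpha$.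
\end{proof}

We fix $E$ and the sequences $\langle c^\delta_k\rangle$ from Lemma~\ref{lem:guess}. Next come the counters. Write $[N]=\{1,\dots,N\}$; intervals such as $[1,j)$ and $(j,N]$ are intervals of integers. For $I\subsetneq[N]$ let
\[
j(I)=\min([N]\setminus I),\qquad I^+=\bigl(I\setminus[1,j)\bigr)\cup\{j\}\quad\text{with }j=j(I).
\]
Since $[1,j)\subseteq I$ and $\sum_{i<j}2^{i-1}=2^{j-1}-1$, passing from $I$ to $I^+$ increases $\sum_{i\in I}2^{i-1}$ by exactly $1$. So if $I_0=\emptyset$ and $I_{s+1}=I_s^+$ for $s<2^N-1$, the sets $I_s$ run through all subsets of $[N]$, ending with $I_{2^N-1}=[N]$.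

\begin{definition}
An atom of length $N$ has \emph{type} $(N,\emptyset)$. By recursion, a countable limit ordinal $\delta$ is \emph{active} if $\delta\in E$, all $c^\delta_k$ $(k<\omega)$ have a type, all these types are equal to the same $(N,I)$, and $I\ne[N]$. An active $\delta$ has type $(N,I^+)$. Limit ordinals that are not active have no type.
\end{definition}

The recursion makes sense because $\operatorname{hi}(c^\delta_k)<\delta$, so every $c^\delta_k$ that is a limit ordinal is smaller than $\delta$.

\section{The construction}\label{sec:construction}

In this section we prove Theorem~\ref{thm:main}. Put $K_0=\omega^*$ and $K_\lambda=\bigcap_{\alpha<\lambda}K_\alpha$ for limit $\lambda$. At stage $\alpha$ we choose $y_{\alpha,i}$ $(i<\omega)$ and $K_{\alpha+1}$ so that the $K_\alpha$ are infinite, closed and decreasing, and the $y_{\alpha,i}$ $(i<\omega)$ are distinct points of $K_\alpha\setminus K_{\alpha+1}$. Points from different stages are then distinct too, since the sets $K_\alpha\setminus K_{\alpha+1}$ are pairwise disjoint.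

At limits $K_\lambda$ is infinite: if $\alpha_k$ increases strictly to $\lambda$, then $y_{\alpha_k,0}\in K_{\alpha_k}\setminus K_{\alpha_{k+1}}$, so by Lemmas~\ref{lem:layers} and~\ref{lem:discrete} $\{y_{\alpha_k,0}:k<\omega\}^*$ is an infinite subset of $K_\lambda$.

\subsection{The inductive requirements}

For an atom $t=\langle(\alpha_1,i_1),\dots,(\alpha_N,i_N)\rangle$ let $y_t=(y_{\alpha_1,i_1},\dots,y_{\alpha_N,i_N})$ and $\operatorname{Tr}(t)=\{y_t\}$; for an active $\delta$ let $\operatorname{Tr}(\delta)=\bigcup_k\operatorname{Tr}(c^\delta_k)$. For $c$ of type $(N,I)$ the \emph{trace} $\operatorname{Tr}(c)$ is a countable subset of $X^N$, and only points chosen before stage $\operatorname{hi}(c)$ occur in it.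

We regard $N$-tuples as functions on $[N]$. For $I\subseteq[N]$, $K^I$ is the set of functions from $I$ to $K$; in particular $K^\emptyset=\{\emptyset\}$. Note that $\operatorname{hi}(c)$ is always a successor ordinal. For each code $c$ of type $(N,I)$ we define, at the end of the stage $\alpha$ with $\alpha+1=\operatorname{hi}(c)$, when $K_{\operatorname{hi}(c)}$ has been chosen, a function
\[
\varphi_c:K_{\operatorname{hi}(c)}^I\to(\beta\omega)^N
\]
such that for all $P\in K_{\operatorname{hi}(c)}^I$:
\begin{enumerate}
\item[(a)] $\varphi_c(P)(l)=P(l)$ for $l\in I$;
\item[(b)] $\varphi_c(P)(l)\in K_{\operatorname{lo}(c)}\setminus K_{\operatorname{hi}(c)}$ for $l\in[N]\setminus I$, and these points are distinct for distinct $l\in[N]\setminus I$;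
\item[(c)] for $l\in[N]\setminus I$, $\varphi_c(P)(l)$ depends only on $P{\restriction}(I\cap[1,l))$;
\item[(d)] $\varphi_c(P)\in\overline{\operatorname{Tr}(c)}$.
\end{enumerate}
Thus $I$ is the set of free coordinates: any choice of values from $K_{\operatorname{hi}(c)}$ in the coordinates in $I$ can be completed to a point in the closure of the trace. Condition (c) is the triangular dependence found in Section~\ref{sec:idea}. Condition (b) places the dependent points in a definite layer, so that, for a sequence of codes in successive blocks, they form a discrete set to which Lemmas~\ref{lem:discrete} and~\ref{lem:layers} apply. If $I=[N]$, then (a) and (d) say that $K_{\operatorname{hi}(c)}^N\subseteq\overline{\operatorname{Tr}(c)}$, which is the aim.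

\paragraph{Atoms.} For an atom $t$ put $\varphi_t(\emptyset)=y_t$. Conditions (a), (c), (d) are trivial. For (b), $y_{\alpha_l,i_l}\in K_{\alpha_l}\setminus K_{\alpha_l+1}\subseteq K_{\operatorname{lo}(t)}\setminus K_{\operatorname{hi}(t)}$, since $\operatorname{lo}(t)\le\alpha_l<\operatorname{hi}(t)$. The points are distinct because the pairs $(\alpha_l,i_l)$ are.

\subsection{Stages that are not active limits}

Let $D\subseteq K_\alpha$ be countably infinite and discrete; every infinite Hausdorff space contains such a set. Split it into two infinite sets $D_0,D_1$, let $y_{\alpha,i}$ $(i<\omega)$ enumerate $D_0$ injectively, and put $K_{\alpha+1}=D_1^*$. By Lemma~\ref{lem:discrete}, $K_{\alpha+1}$ is an infinite closed set disjoint from $D_0$, and it is contained in the closed set $K_\alpha$.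

\subsection{Active limits}

Let $\delta$ be active and write $c_k=c_k^\delta$, all of type $(N,I)$ with $I\neq[N]$. Since $\operatorname{hi}(c_k)<\delta$, the functions $\varphi_{c_k}$ have been defined. Let $j=j(I)$ and $I'=I^+$. Then
\[
I=[1,j)\cup\bigl(I\cap(j,N]\bigr),\qquad I'=\{j\}\cup\bigl(I\cap(j,N]\bigr).
\]
We have to free coordinate $j$. Put
\[
L_{2k}=K_{\operatorname{lo}(c_k)},\qquad L_{2k+1}=K_{\operatorname{hi}(c_k)} .
\]
By Lemma~\ref{lem:guess}(1) this is a decreasing sequence of closed sets with intersection $K_\delta$. The even layers $L_{2k}\setminus L_{2k+1}$ contain the dependent points produced by $c_k$; the odd layers $L_{2k+1}\setminus L_{2k+2}$ will be used to find the $y_{\delta,i}$. See Figure~\ref{fig:layers}.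

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\foreach \x/\m in {0/0,1.2/1,2.4/2,3.6/3,4.8/4}{
  \draw (\x,0) -- (\x,3.2);
  \node[above] at (\x,3.2) {$L_{\m}$};}
\draw[thick] (6.4,0) -- (6.4,3.2);
\node[above] at (6.4,3.2) {$K_\delta$};
\node at (5.6,1.6) {$\cdots$};
\fill (1.8,2.7) circle (1.5pt) node[below] {$z_0$};
\fill (4.2,2.7) circle (1.5pt) node[below] {$z_1$};
\fill (0.6,1.75) circle (1.5pt) node[below] {$r_0$};
\fill (3.0,1.75) circle (1.5pt) node[below] {$r_1$};
\fill (0.6,0.8) circle (1.5pt) node[below] {$f^l_0$};
\fill (3.0,0.8) circle (1.5pt) node[below] {$f^l_1$};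
\draw (8.4,2.7) ellipse (1.7 and 0.38);
\node at (8.4,2.7) {$\{z_k\}^*\ni y_{\delta,i}$};
\draw (8.4,1.65) ellipse (1.7 and 0.38);
\node at (8.4,1.65) {$\{r_k\}^*=K_{\delta+1}$};
\draw (8.4,0.6) ellipse (1.7 and 0.38);
\node at (8.4,0.6) {$\{f^l_k\}^*$};
\end{tikzpicture}
\caption{An active stage $\delta$. Each closed set $L_m$ is represented by everything to the right of its line, and the $L_m$ decrease to $K_\delta$. The points $z_k$ lie in the odd layers; the points $r_k$ in the coordinate to be freed, and the points $f^l_k$ in the other dependent coordinates $l$, lie in the even layers. All these points together form a discrete set, so their sets of limits in $K_\delta$ are pairwise disjoint.}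
\label{fig:layers}
\end{figure}

\paragraph{The points $y_{\delta,i}$.} Let $z_k=y_{\operatorname{hi}(c_k),0}$; this point has been chosen already, as $\operatorname{hi}(c_k)<\delta$. Since $\operatorname{hi}(c_k)+1\le\operatorname{lo}(c_{k+1})$, we have $z_k\in L_{2k+1}\setminus L_{2k+2}$. By Lemmas~\ref{lem:layers} and~\ref{lem:discrete}, $\{z_k:k<\omega\}^*$ is an infinite subset of $K_\delta$. Let $y_{\delta,i}$ $(i<\omega)$ be distinct points of it. Freeze the coordinates below $j$ by setting
\[
P_\delta:[1,j)\to K_\delta,\qquad P_\delta(l)=y_{\delta,l}.
\]

\paragraph{The set $K_{\delta+1}$.} For $k<\omega$ let $r_k=\varphi_{c_k}(P)(j)$, where $P\in K_\delta^I$ is any function extending $P_\delta$; note that $K_\delta^I\subseteq K_{\operatorname{hi}(c_k)}^I$. By (c) for $c_k$ this depends only on $P{\restriction}(I\cap[1,j))=P_\delta$, so $r_k$ is well defined. This is the purpose of (c), and of always freeing the least coordinate that is not free. By (b) for $c_k$, $r_k\in L_{2k}\setminus L_{2k+1}$. Put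
\[
K_{\delta+1}=\{r_k:k<\omega\}^* .
\]
By Lemmas~\ref{lem:layers} and~\ref{lem:discrete}, applied to $\{r_k\}$ and to $\{r_k\}\cup\{z_k\}$, this is an infinite closed subset of $K_\delta$ disjoint from $\{z_k\}^*$. So $y_{\delta,i}\in K_\delta\setminus K_{\delta+1}$ for all $i$.

\paragraph{The function $\varphi_\delta$.} Let $P'\in K_{\delta+1}^{I'}$. By Lemma~\ref{lem:discrete} there is a unique $W\in\omega^*$ with $P'(j)=W\text{-}\lim_kr_k$. Put
\[
\hat P=P_\delta\cup P'{\restriction}\bigl(I\cap(j,N]\bigr)\in K_\delta^I,\qquad
\varphi_\delta(P')=W\text{-}\lim_k\varphi_{c_k}(\hat P).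
\]
We verify (a)--(d) for $\delta$, where $\operatorname{lo}(\delta)=\delta$ and $\operatorname{hi}(\delta)=\delta+1$.

(a) In coordinate $j$ the points are $\varphi_{c_k}(\hat P)(j)=r_k$, as $\hat P$ extends $P_\delta$, and their $W$-limit is $P'(j)$. In a coordinate $l\in I\cap(j,N]$ the points are constantly $\hat P(l)=P'(l)$, by (a) for $c_k$.

(b) The coordinates not in $I'$ are those in $[1,j)$ and those in $J=(j,N]\setminus I$. For $l<j$ the points are constantly $P_\delta(l)=y_{\delta,l}$, by (a) for $c_k$; so $\varphi_\delta(P')(l)=y_{\delta,l}\in K_\delta\setminus K_{\delta+1}$, and these points are distinct. For $l\in J$ put $f^l_k=\varphi_{c_k}(\hat P)(l)$. By (b) for $c_k$, the points $r_k$ and $f^l_k$ $(l\in J)$ are, for fixed $k$, distinct members of $L_{2k}\setminus L_{2k+1}$; and $z_k\in L_{2k+1}\setminus L_{2k+2}$. So the points $r_k$, $f^l_k$, $z_k$ over all $k<\omega$ and $l\in J$ are distinct, and by Lemma~\ref{lem:layers} they form a discrete set all of whose limit points lie in $K_\delta$. By Lemma~\ref{lem:discrete} the sets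
\[
\{r_k\}^*=K_{\delta+1},\qquad\{z_k\}^*\ni y_{\delta,i},\qquad\{f^l_k:k<\omega\}^*\quad(l\in J)
\]
are pairwise disjoint subsets of $K_\delta$. Since $W$ is nonprincipal, $\varphi_\delta(P')(l)=W\text{-}\lim_kf^l_k\in\{f^l_k:k<\omega\}^*$ for $l\in J$. So these points lie in $K_\delta\setminus K_{\delta+1}$, are distinct for distinct $l$, and differ from all $y_{\delta,i}$.

(c) For $l<j$ the coordinate does not depend on $P'$ at all. Let $l\in J$. By (c) for $c_k$, $f^l_k$ depends only on $\hat P{\restriction}(I\cap[1,l))$, that is, on $P_\delta$ and $P'{\restriction}(I\cap(j,l))$; and $W$ depends only on $P'(j)$. As $P_\delta$ is fixed and $I'\cap[1,l)=\{j\}\cup(I\cap(j,l))$, all this is determined by $P'{\restriction}(I'\cap[1,l))$.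

(d) By (d) for $c_k$, $\varphi_{c_k}(\hat P)\in\overline{\operatorname{Tr}(c_k)}\subseteq\overline{\operatorname{Tr}(\delta)}$ for every $k$; so the $W$-limit $\varphi_\delta(P')$ lies in $\overline{\operatorname{Tr}(\delta)}$.

\medskip
This completes the construction.

\subsection{Proof of Theorem~\ref{thm:main}}

By Proposition~\ref{prop:reduction} it remains to prove $(\dagger)$. Let $T\subseteq X^N$ be as in $(\dagger)$. Let $A_0$ be the set of atoms $t$ with $y_t\in T$. Since the tuples in $T$ are injective, every element of $T$ is $y_t$ for some $t\in A_0$. All codes in $A_0$ have type $(N,\emptyset)$. By \eqref{eq:level}, all entries of $y_t$ lie in $K_\alpha$ if and only if $\operatorname{lo}(t)\ge\alpha$; so the second hypothesis on $T$ says that $A_0$ is unbounded.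

Let $I_0=\emptyset$ and $I_{s+1}=I_s^+$ as in Section~\ref{sec:codes}, and for $s<2^N-1$ put
\[
A_{s+1}=\{\delta\in E:c^\delta_k\in A_s\text{ for all }k<\omega\}.
\]
By induction on $s$, $A_s$ is unbounded and consists of codes $c$ of type $(N,I_s)$ with $\operatorname{Tr}(c)\subseteq T$. In the induction step, unboundedness is Lemma~\ref{lem:guess}(2). If $\delta\in A_{s+1}$, then all $c^\delta_k$ have type $(N,I_s)$ with $I_s\ne[N]$; so $\delta$ is active of type $(N,I_{s+1})$, and $\operatorname{Tr}(\delta)=\bigcup_k\operatorname{Tr}(c^\delta_k)\subseteq T$.

Take $\delta\in A_{2^N-1}$. It has type $(N,[N])$. By (a), $\varphi_\delta(P)=P$ for every $P\in K_{\delta+1}^N$, and by (d), $P\in\overline{\operatorname{Tr}(\delta)}$. So $(\dagger)$ holds with the countable set $T_0=\operatorname{Tr}(\delta)\subseteq T$ and $\gamma=\delta+1$. \qed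

\section{Martin's axiom, and the role of \texorpdfstring{$\beta\omega$}{beta omega}}\label{sec:B}

In this section $X$ is a given space, no longer a subspace of $\beta\omega$, and closures are taken in $X$ or its finite powers unless a superscript says otherwise.

Both remaining proofs start from the same standard fact. If $X$ is not HL, there are points $x_\alpha\in X$ and open sets $U_\alpha\ni x_\alpha$ $(\alpha<\omega_1)$ with
\begin{equation}\label{eq:rs}
x_\beta\notin U_\alpha\quad\text{whenever }\alpha<\beta<\omega_1 .
\end{equation}
Indeed, some family $\mathcal U$ of open sets has no countable subfamily with the same union. Recursively choose $x_\alpha\in\bigcup\mathcal U\setminus\bigcup_{\beta<\alpha}U_\beta$ and $U_\alpha\in\mathcal U$ with $x_\alpha\in U_\alpha$. By \eqref{eq:rs} the $x_\alpha$ are distinct.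

\subsection{Proof of Theorem~\ref{thm:MA}}

Recall that $MA_{\omega_1}$ says: for every ccc partial order and every family of $\omega_1$ dense subsets there is a filter meeting all of them. Suppose that $X$ is $T_3$, strongly HS and not HL, and fix $x_\alpha,U_\alpha$ as in \eqref{eq:rs}. By regularity choose open sets $V_\alpha\ni x_\alpha$ with $\overline{V_\alpha}\subseteq U_\alpha$. Let $\mathbb P$ be the set of finite $F\subseteq\omega_1$ such that $x_\beta\notin V_\alpha$ for all distinct $\alpha,\beta\in F$, ordered by reverse inclusion. As $\mathbb P$ is closed under subsets, $F,G\in\mathbb P$ are compatible iff $F\cup G\in\mathbb P$. We use $\mathbb P$ to produce an uncountable discrete subspace.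

\emph{$\mathbb P$ is ccc.} This is where all finite powers of $X$ are needed. Suppose there is an uncountable antichain. By the $\Delta$-system lemma we may assume that its members have a common root $R$ and that they all have the same size. If $F,G$ are distinct members, the two elements of $F\cup G$ that witness $F\cup G\notin\mathbb P$ lie neither both in $F$ nor both in $G$; so one is in $F\setminus R$ and the other in $G\setminus R$. Hence removing $R$ leaves pairwise disjoint nonempty members of $\mathbb P$ that are still pairwise incompatible. Thinning out, we obtain an antichain $\{F_\xi:\xi<\omega_1\}$ with $|F_\xi|=n\ge1$ and $\max F_\xi<\min F_\eta$ for $\xi<\eta$. Let $x^\xi\in X^n$ list the points $x_\alpha$, $\alpha\in F_\xi$, in increasing order of $\alpha$, and put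
\[
O_\eta=\{z\in X^n:z_i\in V_\alpha\text{ for some }i\text{ and some }\alpha\in F_\eta\}.
\]
Let $\xi<\eta$. Since $F_\xi$ and $F_\eta$ are incompatible members of $\mathbb P$, there are $\alpha\in F_\xi$ and $\beta\in F_\eta$ with $x_\beta\in V_\alpha$ or $x_\alpha\in V_\beta$. The first is impossible by \eqref{eq:rs}, as $\alpha<\beta$ and $V_\alpha\subseteq U_\alpha$. So $x^\xi\in O_\eta$ for all $\xi<\eta$.

Since $X^n$ is HS, there is a countable $\Xi_0$ such that $\{x^\xi:\xi\in\Xi_0\}$ is dense in $\{x^\xi:\xi<\omega_1\}$. Let $\eta>\sup\Xi_0$. Then $x^\xi\in O_\eta$ for $\xi\in\Xi_0$, and therefore for \emph{every} $\xi<\omega_1$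
\[
x^\xi\in\overline{O_\eta}\subseteq\{z\in X^n:z_i\in U_\alpha\text{ for some }i\text{ and some }\alpha\in F_\eta\},
\]
because $O_\eta$ is a finite union of sets $\{z:z_i\in V_\alpha\}$ and $\overline{V_\alpha}\subseteq U_\alpha$. For $\xi>\eta$ this gives $\beta\in F_\xi$ and $\alpha\in F_\eta$ with $\alpha<\beta$ and $x_\beta\in U_\alpha$, contradicting \eqref{eq:rs}.

\emph{An uncountable discrete set.} We claim that there is $p\in\mathbb P$ such that for each $\alpha<\omega_1$ the set $\{q\le p:q\not\subseteq\alpha+1\}$ is dense below $p$. Otherwise, below every $p$ there is a $p'$ with an $\alpha(p')<\omega_1$ such that no $q\le p'$ contains an ordinal greater than $\alpha(p')$. The set of such $p'$ is dense, so it contains a maximal antichain of $\mathbb P$, which is countable by ccc. Let $\gamma<\omega_1$ be greater than all $\alpha(p')$ for $p'$ in this antichain. Then $\{\gamma\}\in\mathbb P$ is compatible with some $p'$ in it, so $p'\cup\{\gamma\}\le p'$ contains $\gamma>\alpha(p')$, a contradiction.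

Apply $MA_{\omega_1}$ below such a $p$ to the $\omega_1$ dense sets of the claim. The union $H$ of the resulting filter is uncountable, and every finite subset of $H$ is contained in a member of the filter, so it belongs to $\mathbb P$. Hence $V_\alpha\cap\{x_\beta:\beta\in H\}=\{x_\alpha\}$ for $\alpha\in H$, and $\{x_\alpha:\alpha\in H\}$ is an uncountable discrete subspace of $X$. It is not separable, contradicting HS. \qed

\subsection{Proof of Theorem~\ref{thm:beta}}

($\Leftarrow$) If $Y\subseteq\beta\omega$ is an S-space or a strong S-space, then it is HS, so it is already ED by Lemma~\ref{lem:HSED}.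

($\Rightarrow$) Let $X$ be an ED S-space, fix $x_\alpha,U_\alpha$ as in \eqref{eq:rs}, and put $Y=\{x_\alpha:\alpha<\omega_1\}$. As a subspace of $X$, $Y$ is $T_3$ and HS, and strongly HS if $X$ is. It is not Lindel\"of, because no countable subfamily of $\{U_\alpha:\alpha<\omega_1\}$ covers it, by \eqref{eq:rs}. We show that $Y$ embeds in $\beta\omega$. The role of $\omega$ is played by the isolated points of $Y$.

\emph{The isolated points.} In every nonempty $A\subseteq Y$ the point $x_\alpha$ of least index is isolated, since $U_\alpha\cap A=\{x_\alpha\}$. In particular every nonempty open subset of $Y$ contains an isolated point of $Y$, so the set $I$ of isolated points of $Y$ is dense in $Y$. It is discrete, hence countable by HS. It is infinite, since otherwise $Y=\overline I^Y=I$ would be finite. Write $I=\{d_k:k<\omega\}$, enumerated injectively.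

\emph{Disjoint subsets of $I$ have disjoint closures in $X$.} Since $I$ is discrete and $X$ is regular, there are open sets $G_k\ni d_k$ of $X$ with $\overline{G_k}\cap I=\{d_k\}$. The open sets $G_k'=G_k\setminus\bigcup_{i<k}\overline{G_i}$ are pairwise disjoint, and $d_k\in G'_k$. If $A,B\subseteq I$ are disjoint, then $\bigcup_{d_k\in A}G_k'$ and $\bigcup_{d_k\in B}G'_k$ are disjoint open sets, and as $X$ is ED their closures are disjoint.

\emph{The ultrafilters.} For $A\subseteq I$ the sets $\overline A^Y$ and $\overline{I\setminus A}^Y$ are disjoint, closed in $Y$, and cover $\overline I^Y=Y$; so both are clopen in $Y$. For $y\in Y$ put $u_y=\{A\subseteq I:y\in\overline A^Y\}$. Exactly one of $A,I\setminus A$ is in $u_y$, and $u_y$ is closed upward. If $A,B\in u_y$, then $y\notin\overline{A\setminus B}^Y$, since $A\setminus B$ and $B$ are disjoint; as $y\in\overline A^Y=\overline{A\cap B}^Y\cup\overline{A\setminus B}^Y$, it follows that $A\cap B\in u_y$. So $u_y$ is an ultrafilter on $I$.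

\emph{The embedding.} The clopen sets form a base of $X$: if $y\in V\subseteq\overline V\subseteq O$ with $V,O$ open, then $\overline V$ is clopen. So $Y$ has a base of sets $O$ clopen in $Y$. As $I$ is dense in $Y$, each such $O$ satisfies
\[
O=\overline{O\cap I}^Y=\{y\in Y:O\cap I\in u_y\}.
\]
It follows that $y\mapsto u_y$ is injective, since any two points of $Y$ are separated by such an $O$, and that it maps each such $O$ onto a relatively open subset of the image. It is continuous, since $\{y:A\in u_y\}=\overline A^Y$ is open in $Y$ for each $A\subseteq I$. So it is a homeomorphism of $Y$ onto a subspace of $\beta I$, and $\beta I$ is homeomorphic to $\beta\omega$. This subspace is an S-space, and a strong S-space if $X$ is one. \qed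

\begin{thebibliography}{9}

\bibitem{Kunen}
K.~Kunen, \emph{Strong S and L spaces under MA}, 1977.

\bibitem{USS}
\emph{Ultra Strong S-Spaces}, \url{https://topology.nipissingu.ca/tp/reprints/v51/tp51007.pdf}.

\end{thebibliography}

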